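
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A compact space that is neutral for the game of dense $G_{\delta\sigma}$-sets}


\begin{abstract}
In the game $\mathcal{DG}$ on a topological space, Player~I names points, Player~II answers each point by a $G_\delta$-set containing it, and after $\omega$ moves Player~I wins if the union of the answers is dense. We prove in ZFC that there is a compact Hausdorff space on which neither player has a winning strategy. The example belongs to a family of compact spaces $X_B$, where $B$ is a set of infinite sequences of countable ordinals, and within this family we determine exactly who has a winning strategy. Let the rank of a sequence be the least ordinal greater than all its terms. If uncountably many sequences in $B$ have rank below some fixed countable ordinal, Player~II has a winning strategy. Otherwise Player~II has none, and Player~I has one if and only if the set of ranks of the sequences in $B$ is nonstationary in $\omega_1$. The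 weights of neutral compact Hausdorff spaces are exactly the uncountable cardinals, and for each of them the neutral space can be taken to be a weakly compact subset of a Hilbert space.
\end{abstract}

\section{The game and the question}\label{sec:intro}

Let $X$ be a nonempty topological space. The game $\mathcal{DG}$ on $X$ lasts $\omega$ moves. At move $n\in\omega$ Player~I names a point $x_n\in X$, and Player~II answers with a $G_\delta$-set $Q_n\subseteq X$ (a countable intersection of open sets) such that $x_n\in Q_n$. Player~I wins if $\bigcup_{n}Q_n$ is dense in $X$; otherwise Player~II wins.

A strategy for Player~I is a function $\sigma$ that assigns to each finite sequence $(Q_0,\dots,Q_{n-1})$ of answers the next point $x_n$. A strategy for Player~II assigns to each finite nonempty sequence $(x_0,\dots,x_n)$ of points an answer $Q_n\ni x_n$. A strategy is winning if its owner wins every play that follows it. The space is \emph{I-favorable} if Player~I has a winning strategy, and \emph{neutral} if neither player has one.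

Two simple cases show what matters.
\begin{itemize}
\item Suppose that every point of $X$ is a $G_\delta$-set, so that Player~II may answer $\{x_n\}$. If $X$ is separable, Player~I wins by naming a countable dense set; if it is not, Player~II wins.
\item Let $A(\kappa)=\kappa\cup\{\infty\}$ be the one-point compactification of the discrete space of infinite cardinality $\kappa$. Open neighborhoods of $\infty$ omit only finitely many points, so a $G_\delta$-set containing $\infty$ omits only countably many. Player~I first names $\infty$ and then the countably many points omitted by $Q_0$ (if there are none, he repeats $\infty$), and he wins.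
\end{itemize}
Every separable space is I-favorable, since Player~I can name a countable dense set. It is also known that Lindel\"of scattered spaces and dyadic compact spaces are I-favorable, and that there is a non-compact neutral space. Problem~3.7 of \cite{source} asks whether there is a compact (Hausdorff) space that is neutral for $\mathcal{DG}$. The answer is yes, in ZFC. An explicit example is given in Corollary~\ref{cor:ladder}. It belongs to a family of compact spaces for which Theorem~\ref{thm:class} decides who has a winning strategy. We also determine the possible weights.

Recall that the \emph{weight} $w(X)$ is the least cardinality of a base of $X$. A compact space homeomorphic to a weakly compact subset of a Hilbert space is called a \emph{uniform Eberlein compactum}.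

\begin{theorem}\label{thm:weights}
A cardinal $\kappa$ is the weight of some neutral compact Hausdorff space if and only if $\kappa\ge\omega_1$. For every $\kappa\ge\omega_1$ the neutral space can be chosen to be homeomorphic to a weakly compact subset of a Hilbert space.
\end{theorem}

The idea is as follows. The space of Corollary~\ref{cor:ladder} is built on the tree of finite sequences of countable ordinals, arranged so that around each node Player~II can cut away only countably many of the $\omega_1$ subtrees above it. The nodes and some of the infinite branches carry isolated points, all of which Player~I must cover. The game then turns on a single countable ordinal $\gamma$, the supremum of the ordinals that occur in the play, and on the branches whose terms all lie below $\gamma$ but below no smaller ordinal. Neutrality results from a symmetry of information. A player who knows the opponent's strategy can compute a suitable $\gamma$ before the play starts and knows which branches to defend or to attack, while a player who must commit to a strategy first cannot.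

\medskip
\noindent\textbf{Conventions.} An ordinal is the set of smaller ordinals. For an ordinal $e$, $e^{<\omega}$ is the set of finite sequences of elements of $e$ and $e^\omega$ the set of infinite ones; in particular $0^{<\omega}=\{\emptyset\}$. Similarly, $S^{<\omega}$ is the set of finite sequences of elements of a set $S$. The length of a sequence $y$ is $|y|\le\omega$, its restriction to $n$ is $y\restriction n$, and $t^\frown\beta$ is the finite sequence $t$ followed by $\beta$. We write $s\subseteq y$ if $y$ extends $s$. A supremum of countably many countable ordinals is countable. We do not count $0$ as a limit ordinal. A set $C\subseteq\omega_1$ is a \emph{club} if it is unbounded in $\omega_1$ and contains the supremum of each of its nonempty bounded subsets. The limit ordinals below $\omega_1$ form a club. A set $E\subseteq\omega_1$ is \emph{stationary} if it meets every club.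

\section{The spaces $X_B$ and the classification}\label{sec:space}

Put $T=\omega_1^{<\omega}$ and $Y=T\cup\omega_1^\omega$. For $y\in Y$ let
\[
\operatorname{rk}(y)=\sup\{y(n)+1:n<|y|\}<\omega_1 ,
\]
with $\operatorname{rk}(\emptyset)=0$. Thus $\operatorname{rk}(y)$ is the least $e$ such that all terms of $y$ lie in $e$. Fix a set $B\subseteq\omega_1^\omega$, and put $Z=T\cup B$.

\begin{definition}\label{def:X}
The set $X=X_B$ is $(Y\times\{0\})\cup(Z\times\{1\})$. For $t\in T$ let
\[
V_t=\{(y,i)\in X: t\subseteq y\}.
\]
The topology of $X$ has as subbase the sets $V_t$ and $X\setminus V_t$ for $t\in T$, together with $\{(z,1)\}$ and $X\setminus\{(z,1)\}$ for $z\in Z$. Put $D=Z\times\{1\}$.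
\end{definition}

So every node and every branch gives a point $(y,0)$, and each $z\in Z$ has in addition an isolated twin $(z,1)$. The set $B$ selects the branches that receive a twin. The purpose of the twins is to make density demanding: Player~I will have to cover every single one of them.

\begin{lemma}\label{lem:compact}
$X_B$ is a compact Hausdorff space.
\end{lemma}
\begin{proof}
Let $\hat Z=\{\hat z:z\in Z\}$ be a copy of $Z$ disjoint from $T$. Put $\iota(y,0)=\{s\in T:s\subseteq y\}$ for $y\in Y$ and $\iota(z,1)=\{s\in T:s\subseteq z\}\cup\{\hat z\}$ for $z\in Z$. Identify subsets of $T\cup\hat Z$ with points of the compact Hausdorff space $2^{T\cup\hat Z}$. The map $\iota$ is injective, and by the choice of the subbase the topology of $X$ is the one induced by $\iota$. It remains to see that the image is closed. A set $A\subseteq T\cup\hat Z$ is in the image if and only if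
\begin{itemize}
\item $\emptyset\in A$; if $s\in A\cap T$ and $r\subseteq s$, then $r\in A$; and $A$ contains no two incomparable elements of $T$;
\item $A$ contains at most one element of $\hat Z$; and if $\hat z\in A$, then for every $s\in T$ we have $s\in A$ if and only if $s\subseteq z$.
\end{itemize}
Necessity is immediate. Conversely, the first item says that $A\cap T$ is a nonempty chain closed under initial segments, so $A\cap T=\{s\in T:s\subseteq y\}$ with $y=\bigcup (A\cap T)\in Y$. If $A\cap\hat Z=\emptyset$, then $A=\iota(y,0)$. If $\hat z\in A$, the second item gives $y=z$ and $A=\iota(z,1)$. Both items are conjunctions of conditions each of which involves at most two coordinates, so they define a closed set.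
\end{proof}

\begin{lemma}\label{lem:nbhd}
\begin{enumerate}
\item[(a)] For $t\in T$, the sets $V_t\setminus\bigl(\{(t,1)\}\cup\bigcup_{\beta\in F}V_{t^\frown\beta}\bigr)$ with $F\subseteq\omega_1$ finite form a neighborhood base at $(t,0)$.
\item[(b)] For $b\in\omega_1^\omega$, the sets $V_{b\restriction n}\setminus\{(b,1)\}$, $n\in\omega$, form a neighborhood base at $(b,0)$.
\item[(c)] A set $W\subseteq X$ is dense if and only if $D\subseteq W$.
\end{enumerate}
\end{lemma}
\begin{proof}
The sets listed in (a) and (b) are open, contain the point in question, and in each case form a family closed under finite intersections. So for (a) and (b) it suffices to find such a set inside each subbasic set containing the point.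

(a) If $(t,0)\in V_r$, then $r\subseteq t$ and $V_t\subseteq V_r$. If $(t,0)\notin V_r$, then $r\not\subseteq t$. Either $r$ and $t$ are incomparable, and $V_r\cap V_t=\emptyset$; or $r$ properly extends $t$, and $V_r\subseteq V_{t^\frown\beta}$ with $\beta=r(|t|)$. In both cases a listed set lies in $X\setminus V_r$. Finally consider $X\setminus\{(z,1)\}$. If $z=t$, take $F=\emptyset$. If $z$ properly extends $t$, take $F=\{z(|t|)\}$. If $t\not\subseteq z$, then $(z,1)\notin V_t$.

(b) If $(b,0)\in V_r$, then $r=b\restriction n$ for some $n$. If $r\not\subseteq b$ and $n=|r|$, then $r$ and $b\restriction n$ are distinct and have the same length, so $V_r\cap V_{b\restriction n}=\emptyset$. For $X\setminus\{(z,1)\}$, the case $z=b$ is clear. If $z\ne b$, then $b\restriction n\not\subseteq z$ for all large $n$, and then $(z,1)\notin V_{b\restriction n}$.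

(c) A dense set contains every isolated point, so $D\subseteq W$ if $W$ is dense. Conversely, $D$ is dense: by (a), each neighborhood of $(t,0)$ contains $(t^\frown\beta,1)$ for all but finitely many $\beta$, and by (b), each neighborhood of $(b,0)$ contains $(b\restriction n,1)$ for all large $n$.
\end{proof}

We can now state the classification. Let
\[
E_B=\{\operatorname{rk}(b):b\in B\}\subseteq\omega_1 .
\]

\begin{theorem}\label{thm:class}
Let $B\subseteq\omega_1^\omega$.
\begin{enumerate}
\item[(1)] If $\{b\in B:\operatorname{rk}(b)\le\gamma\}$ is uncountable for some $\gamma<\omega_1$, then Player~II has a winning strategy on $X_B$.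
\item[(2)] Otherwise Player~II has no winning strategy on $X_B$, and Player~I has one if and only if $E_B$ is nonstationary in $\omega_1$.
\end{enumerate}
Consequently $X_B$ is neutral if and only if $E_B$ is stationary and $\{b\in B:\operatorname{rk}(b)\le\gamma\}$ is countable for every $\gamma<\omega_1$.
\end{theorem}

\begin{corollary}\label{cor:ladder}
For each limit ordinal $\delta<\omega_1$ let $b_\delta:\omega\to\delta$ have range cofinal in $\delta$, and let $B=\{b_\delta:\delta<\omega_1\text{ a limit ordinal}\}$. Then $X_B$ is a compact Hausdorff space neutral for $\mathcal{DG}$.
\end{corollary}
\begin{proof}[Proof from Theorem \ref{thm:class}]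
Such $b_\delta$ exist because $\delta$ is countable. We have $\operatorname{rk}(b_\delta)=\delta$. Hence $\operatorname{rk}$ is injective on $B$, and $\{b\in B:\operatorname{rk}(b)\le\gamma\}$ is countable for each $\gamma<\omega_1$. The set $E_B$ consists of all limit ordinals below $\omega_1$; it is a club, hence stationary, because any two clubs meet.
\end{proof}

Other choices of $B$ give the other outcomes. For $B=\emptyset$ Player~I wins. For $B=\{0,1\}^\omega$ all ranks are at most $2$, and Player~II wins. If only the $b_\delta$ with $\delta$ of the form $\lambda+\omega$, $\lambda<\omega_1$, are kept, then $E_B$ misses the club of limits of limit ordinals, and Player~I wins again.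

\section{Reading a play in the tree}\label{sec:tools}

By Lemma \ref{lem:nbhd}(c) Player~I has to cover $D$. We first determine what an answer of Player~II can contribute. For $t\in T$ and $\alpha<\omega_1$ put
\[
G(t,\alpha)=V_t\setminus\Bigl(\{(t,1)\}\cup\bigcup_{\beta<\alpha}V_{t^\frown\beta}\Bigr).
\]

\begin{lemma}\label{lem:G}
\begin{enumerate}
\item[(a)] $G(t,\alpha)$ is a $G_\delta$-set containing $(t,0)$. Every $G_\delta$-set $Q\ni(t,0)$ contains $G(t,\alpha)$ for some $\alpha<\omega_1$; the least such $\alpha$ is denoted $\alpha(t,Q)$.
\item[(b)] For $z\in Z$, we have $(z,1)\in G(t,\alpha)$ if and only if $z$ properly extends $t$ and $z(|t|)\ge\alpha$.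
\item[(c)] If $x\in X$ is not of the form $(t,0)$ with $t\in T$, then $\{x\}$ is a $G_\delta$-set.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) The sets $V_s$ and $\{(t,1)\}$ are clopen and $\alpha$ is countable, so $G(t,\alpha)$ is a countable intersection of clopen sets. If $Q=\bigcap_nU_n$ with $U_n$ open, Lemma \ref{lem:nbhd}(a) gives finite sets $F_n$ with $V_t\setminus(\{(t,1)\}\cup\bigcup_{\beta\in F_n}V_{t^\frown\beta})\subseteq U_n$. Any $\alpha<\omega_1$ with $\bigcup_nF_n\subseteq\alpha$ is as required. Part (b) is immediate from the definition. (c) Points of $D$ are isolated, and $\{(b,0)\}=\bigcap_n \bigl(V_{b\restriction n}\setminus\{(b,1)\}\bigr)$ for $b\in\omega_1^\omega$.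
\end{proof}

So a play has a simple form. A point $x$ not of the form $(t,0)$, $t\in T$, gains Player~I no more than $x$ itself, because Player~II may answer $\{x\}$. When Player~I names $(t,0)$, Player~II in effect names a countable ordinal $\alpha$, and every $(z,1)$ such that $z$ passes through $t$ and continues with an ordinal $\ge\alpha$ is covered.

For $e\le\omega_1$ let
\[
P_e=\{(t,i):t\in e^{<\omega},\ i\in\{0,1\}\}\cup\{(b,1):b\in B,\ \operatorname{rk}(b)<e\},
\]
and $P=P_{\omega_1}$. These are the points that Player~I can hope to exhaust. The sets $P_e$ increase with $e$, and $P_\gamma=\bigcup_{e<\gamma}P_e$ for limit $\gamma\le\omega_1$, since a finite sequence in $\gamma$ is a sequence in some $e<\gamma$. If $\{b\in B:\operatorname{rk}(b)\le\gamma\}$ is countable for every $\gamma<\omega_1$, then $P_e$ is countable for every $e<\omega_1$.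

The next lemma says what is left when Player~I has named everything below $\gamma$ and all ordinals named by Player~II are below $\gamma$: nothing except the branches of rank exactly $\gamma$. These stay inside $\gamma$, so they need not be caught by the answers at their nodes, yet they are not among the points below $\gamma$.

\begin{lemma}[Critical rank]\label{lem:critical}
Let $\gamma<\omega_1$ be a limit ordinal. Suppose that in a play on $X_B$ every point of $P_\gamma$ is named by Player~I, and that $\alpha(t,Q_n)<\gamma$ whenever $x_n=(t,0)$ with $t\in\gamma^{<\omega}$. If $z\in Z$ and $(z,1)\notin\bigcup_nQ_n$, then $z\in B$ and $\operatorname{rk}(z)=\gamma$.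
\end{lemma}
\begin{proof}
Suppose first that $z(m)\ge\gamma$ for some $m$, and take the least such $m$. Then $t=z\restriction m\in\gamma^{<\omega}$, so $(t,0)=x_n$ for some $n$. Since $z(m)\ge\gamma>\alpha(t,Q_n)$, Lemma \ref{lem:G}(b) gives $(z,1)\in G(t,\alpha(t,Q_n))\subseteq Q_n$, a contradiction. So all terms of $z$ are below $\gamma$, that is, $\operatorname{rk}(z)\le\gamma$. If $z$ were finite or $\operatorname{rk}(z)<\gamma$, then $(z,1)\in P_\gamma$ would have been named and hence covered. So $z\in B$ and $\operatorname{rk}(z)=\gamma$.
\end{proof}

To arrange the hypothesis on $\gamma$ we shall use the usual closing-off argument, in the following form.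

\begin{lemma}[Closing off]\label{lem:closing}
Let $S=\bigcup_{e<\omega_1}S_e$, where the $S_e$ are countable, $S_d\subseteq S_e$ for $d\le e$, and $S_\gamma=\bigcup_{e<\gamma}S_e$ for limit $\gamma<\omega_1$. For every $g:S\to\omega_1$ the set
\[
\{\gamma<\omega_1:\gamma\text{ is a limit ordinal and }g(s)<\gamma\text{ for all }s\in S_\gamma\}
\]
is a club.
\end{lemma}
\begin{proof}
\emph{Closed.} Let $\gamma<\omega_1$ be the supremum of a nonempty set $\Gamma$ of such ordinals. If $\gamma\in\Gamma$, there is nothing to show. Otherwise $\gamma$ is a limit. If $s\in S_\gamma$, then $s\in S_e$ for some $e<\gamma$, and $e\le\gamma'<\gamma$ for some $\gamma'\in\Gamma$. Hence $s\in S_{\gamma'}$ and $g(s)<\gamma'<\gamma$.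

\emph{Unbounded.} Given $e_0<\omega_1$, choose $e_{n+1}<\omega_1$ greater than $e_n$ and than all $g(s)$, $s\in S_{e_n}$; this is possible as $S_{e_n}$ is countable. Then $\gamma=\sup_ne_n$ is a limit ordinal greater than $e_0$. Each $s\in S_\gamma$ lies in some $S_{e_n}$, and then $g(s)<e_{n+1}<\gamma$.
\end{proof}

We use the lemma with $S_e=e^{<\omega}$, where $S=T$, and, when all $P_e$ with $e<\omega_1$ are countable, with $S_e=P_e^{<\omega}$, where $S=P^{<\omega}$.

\section{Two rehearsals}\label{sec:rehearsal}

Before the general proof we look at the simplest strategies of either player on the space of Corollary \ref{cor:ladder}. Each of them loses for a reason that survives in general.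

\medskip
\noindent\textbf{Player~I fixes all his points in advance.} Let $(x_n)$ be the fixed sequence, $x_n=(y_n,i_n)$. Choose a limit ordinal $\delta<\omega_1$ greater than all $\operatorname{rk}(y_n)$, and let $b=b_\delta$. Then $(b,1)$ is never named. Player~II defends it by answering each $(t,0)$ with $t\subseteq b$ by $G(t,b(|t|)+1)$, each $(t,0)$ with $t\in T$ and $t\not\subseteq b$ by $G(t,0)$, and every other $x$ by $\{x\}$. By Lemma \ref{lem:G}(b), $(b,1)$ is never covered, and Player~II wins.

A general strategy of Player~I is adaptive, and Player~II's answers leak information about $b$. For instance, on hearing $\alpha$ as answer to $(\emptyset,0)$, Player~I may name $(b_{\alpha+\omega},1)$. This hits the defended point if $\delta=b(0)+\omega$. So $\delta$ should be closed under everything that the strategy can compute from ordinals below $\delta$. Such $\delta$ form a club, and the stationarity of $E_B$ ensures that one of them is the rank of a branch in $B$.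

\medskip
\noindent\textbf{Player~II answers without looking at the history.} Suppose that Player~II answers $(t,0)$ always by $G(t,f(t))$ for a fixed $f:T\to\omega_1$, and every other $x$ by $\{x\}$. Which points $(b,1)$, $b\in B$, does she protect at all nodes? By Lemma \ref{lem:G}(b), exactly those for which $b(n)<f(b\restriction n)$ for every $n$. Such branches have small rank.

\begin{lemma}\label{lem:snapshot}
Let $f:T\to\omega_1$, and let $\delta<\omega_1$ be such that $f(s)\le\delta$ for all $s\in\delta^{<\omega}$. If $b\in\omega_1^\omega$ and $b(n)<f(b\restriction n)$ for all $n$, then $\operatorname{rk}(b)\le\delta$.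
\end{lemma}
\begin{proof}
By induction on $n$, $b\restriction n\in\delta^{<\omega}$: this holds for $n=0$, and if it holds for $n$, then $b(n)<f(b\restriction n)\le\delta$.
\end{proof}

\begin{example}
Let $f(t)=\operatorname{rk}(t)+1$, and suppose that $b_\omega(n)=n$ for all $n$. Then $b_\omega(n)<n+1=f(b_\omega\restriction n)$ for all $n$, so Player~II protects $(b_\omega,1)$ at all nodes. But every finite sequence of natural numbers has a finite rank, so $\delta=\omega$ satisfies the hypothesis of Lemma \ref{lem:snapshot}, and no branch of rank greater than $\omega$ is protected. Concretely, $b=b_{\omega+\omega}$ has a first term $b(n)\ge\omega$, and then $b(n)\ge f(b\restriction n)$, so naming $(b\restriction n,0)$ covers $(b,1)$.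

Player~I therefore wins by naming all points of the countable set $P_\gamma$, where $\gamma=\omega+\omega$. The answers use ordinals $f(t)<\gamma$ for $t\in\gamma^{<\omega}$, so by Lemma \ref{lem:critical} only $(b_\gamma,1)$ could be missed, and it is covered as just explained. The dangerous point $(b_\omega,1)$ is itself a member of $P_\gamma$.
\end{example}

For an arbitrary $f$, Player~I uses two ordinals $\delta<\gamma$ in the club that Lemma \ref{lem:closing} gives for $f$, and the same argument works. A general strategy of Player~II changes its function $f$ as the play proceeds. Player~I will then take a \emph{snapshot}: at a given moment the strategy determines, for every node $s$, the answer $Q$ it would give to $(s,0)$ now, and $f(s)=\alpha(s,Q)$ defines a function $f$. Lemma \ref{lem:snapshot} applies to this $f$, but $f$ is valid only for the present move. So Player~I uses one snapshot for each branch of rank $\gamma$, and in this way he can deal with countably many of them. This is where the countability in Theorem \ref{thm:class}(2) enters a second time, besides making the $P_e$ countable.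

\section{Proof of the classification}\label{sec:proof}

\subsection{Uncountably many branches of bounded rank}

Let $\{b\in B:\operatorname{rk}(b)\le\gamma\}=B\cap\gamma^\omega$ be uncountable. Player~II answers $(t,0)$, $t\in T$, by $G(t,\gamma)$ and every other point $x$ by $\{x\}$, which is allowed by Lemma \ref{lem:G}. If $b\in B\cap\gamma^\omega$, then no $G(t,\gamma)$ contains $(b,1)$, by Lemma \ref{lem:G}(b). So $(b,1)$ is covered only if it is named. Only countably many points are named, so some $(b,1)$ stays uncovered and Player~II wins. This proves Theorem \ref{thm:class}(1).

\subsection{If $E_B$ is stationary, Player~I has no winning strategy}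

This part uses nothing about $B$ except that $E_B$ is stationary. Let $\sigma$ be a strategy for Player~I. We let Player~II use only answers of the types $\{x\}$ and $G(t,\alpha)$. Then finite plays against $\sigma$ are coded by finite sequences of countable ordinals, and we can close off under $\sigma$.

For $a\in T$ define points $x_a\in X$ by recursion on $|a|$: for $i<|a|$ let
\[
Q^a_i=\begin{cases}G(t,a(i)) & \text{if } x_{a\restriction i}=(t,0)\text{ with }t\in T,\\ \{x_{a\restriction i}\}&\text{otherwise,}\end{cases}
\qquad\text{and}\qquad x_a=\sigma(Q^a_0,\dots,Q^a_{|a|-1}).
\]
Thus $x_a$ is the point named by $\sigma$ after Player~II has chosen the ordinals $a(0),\dots,a(|a|-1)$. Let $g(a)$ be the rank of the first coordinate of $x_a$. By Lemma \ref{lem:closing} with $S_e=e^{<\omega}$, and since $E_B$ is stationary, there is a limit ordinal $\gamma\in E_B$ such that $g(a)<\gamma$ for all $a\in\gamma^{<\omega}$. Choose $b\in B$ with $\operatorname{rk}(b)=\gamma$; then $b\in\gamma^\omega$.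

Player~II chooses ordinals $a(0),a(1),\dots$ against $\sigma$ as follows. If $x_n=(t,0)$ with $t\in T$ and $t\subseteq b$, then $a(n)=b(|t|)+1$; otherwise $a(n)=0$. Her answer $Q_n$ is $G(t,a(n))$ if $x_n=(t,0)$ with $t\in T$, and $\{x_n\}$ otherwise. Since $\gamma$ is a limit ordinal, all $a(n)$ are below $\gamma$. Hence $a\restriction n\in\gamma^{<\omega}$, and the first coordinate of $x_n=x_{a\restriction n}$ has rank less than $\gamma=\operatorname{rk}(b)$. In particular $x_n\ne(b,1)$ for all $n$.

We claim that $(b,1)\notin Q_n$ for all $n$. If $Q_n=\{x_n\}$, this was just shown. If $Q_n=G(t,0)$ with $t\not\subseteq b$, or $Q_n=G(t,b(|t|)+1)$ with $t\subseteq b$, it follows from Lemma \ref{lem:G}(b). So $\bigcup_nQ_n$ is not dense, and $\sigma$ is not winning.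

\medskip
For the rest of this section we assume that $\{b\in B:\operatorname{rk}(b)\le\gamma\}$ is countable for every $\gamma<\omega_1$. In particular, $P_e$ is countable for all $e<\omega_1$.

\subsection{If $E_B$ is nonstationary, Player~I has a winning strategy}

By Lemma \ref{lem:critical} it is enough that Player~I catches up with all ordinals that appear, in such a way that their supremum $\gamma$ is not the rank of a branch in $B$. Let $C\subseteq\omega_1$ be a club with $C\cap E_B=\emptyset$. Player~I steers $\gamma$ into $C$.

For $e<\omega_1$ let $\{p(e,j):j\in\omega\}$ enumerate, possibly with repetitions, the countable set $P_e$; it is nonempty because $(\emptyset,0)\in P_e$. Fix a bijection $n\mapsto(i_n,j_n)$ of $\omega$ onto $\omega\times\omega$ with $i_n\le n$ for all $n$. Let $e_0=\min C$. At move $n$, when $e_0,\dots,e_n$ are known, Player~I names $x_n=p(e_{i_n},j_n)$. After the answer $Q_n$ put $\alpha_n=\alpha(t,Q_n)$ if $x_n=(t,0)$ with $t\in T$, and $\alpha_n=0$ otherwise. Let $e_{n+1}$ be the least element of $C$ greater than $e_n$ and $\alpha_n$.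

At the end let $\gamma=\sup_ne_n$. This is a limit ordinal in $C$, so $\gamma\notin E_B$. All points of $\bigcup_iP_{e_i}=P_\gamma$ were named, and $\alpha_n<e_{n+1}<\gamma$ for all $n$. By Lemma \ref{lem:critical} a point $(z,1)$ that is not covered would satisfy $z\in B$ and $\operatorname{rk}(z)=\gamma$, which is impossible. So $D\subseteq\bigcup_nQ_n$, and Player~I wins.

\subsection{Player~II has no winning strategy}

When $E_B$ is stationary, Player~I cannot force $\gamma$ to avoid $E_B$. But if he knows the strategy $\tau$ of Player~II, he can fix $\gamma$ before the play, and so he knows in advance which branches have the critical rank.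

Let $\tau$ be a strategy for Player~II. For $h\in P^{<\omega}$ let $f_h:T\to\omega_1$ be the snapshot of $\tau$ after $h$,
\[
f_h(s)=\alpha\bigl(s,\tau(h^\frown(s,0))\bigr),
\]
where $h^\frown(s,0)$ is $h$ followed by the point $(s,0)$. Let $d(h)$ be the least $\delta<\omega_1$ such that $f_h(s)\le\delta$ for all $s\in\delta^{<\omega}$. It exists by Lemma \ref{lem:closing} applied to $f_h$ and $S_e=e^{<\omega}$. For $p=(x_0,\dots,x_n)\in P^{<\omega}$ with $x_n=(s,0)$, $s\in T$, let $c(p)=\alpha(s,\tau(p))$, and let $c(p)=0$ for all other $p\in P^{<\omega}$. Lemma \ref{lem:closing}, applied to $p\mapsto\max\{c(p),d(p)\}$ and the countable sets $S_e=P_e^{<\omega}$, gives a limit ordinal $\gamma<\omega_1$ such that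
\begin{equation}\label{eq:closed}
c(p)<\gamma\quad\text{and}\quad d(p)<\gamma\qquad\text{for all }p\in P_\gamma^{<\omega}.
\end{equation}

The set $B_\gamma=\{b\in B:\operatorname{rk}(b)=\gamma\}$ is countable. If it is nonempty, let $\{b^k:k\in\omega\}$ enumerate it, possibly with repetitions. Against $\tau$, Player~I names the following points, all of them in $P_\gamma$.

\emph{Even moves.} The points $x_0,x_2,x_4,\dots$ enumerate the countable set $P_\gamma$.

\emph{Odd moves.} If $B_\gamma=\emptyset$, let $x_{2k+1}=(\emptyset,0)$. Otherwise let $h=(x_0,\dots,x_{2k})\in P_\gamma^{<\omega}$. There is $n$ with $b^k(n)\ge f_h(b^k\restriction n)$, since otherwise Lemma \ref{lem:snapshot} with $\delta=d(h)$ and \eqref{eq:closed} would give $\operatorname{rk}(b^k)\le d(h)<\gamma$. For the least such $n$ put $s=b^k\restriction n$ and $x_{2k+1}=(s,0)$. As $s\in\gamma^{<\omega}$, this is a point of $P_\gamma$. The answer satisfies $\alpha(s,Q_{2k+1})=f_h(s)\le b^k(n)$, so by Lemma \ref{lem:G}(b)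
\[
(b^k,1)\in G(s,f_h(s))\subseteq Q_{2k+1}.
\]

\emph{Player~I wins this play.} Every point of $P_\gamma$ is named. If $x_n=(t,0)$ with $t\in T$, then $\alpha(t,Q_n)=c(x_0,\dots,x_n)<\gamma$ by \eqref{eq:closed}. So Lemma \ref{lem:critical} applies: an uncovered point $(z,1)$ would have $z\in B_\gamma$. But all $(b,1)$ with $b\in B_\gamma$ are covered at odd moves. Hence $D\subseteq\bigcup_nQ_n$, and $\tau$ is not winning.

\medskip
The last three subsections prove Theorem \ref{thm:class}(2). The final statement of the theorem follows: under the hypothesis of (1) the space is not neutral, and otherwise (2) says that it is neutral if and only if $E_B$ is stationary. \qed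

\begin{remark}
In the neutral case the strategies of the two players fail in mirror fashion. A strategy of Player~I is beaten by a branch $b$ whose rank $\gamma$ is closed under the strategy: Player~II reveals only ordinals below $\gamma$, from which the strategy cannot produce $b$. A strategy of Player~II is beaten by an ordinal $\gamma$ closed under it: each snapshot taken during the play protects only branches of rank less than $\gamma$, and the twins of these are named. Branches of rank $\gamma$ are caught with the help of snapshots, and branches of larger rank at the node where they leave $\gamma$.
\end{remark}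

\section{Weights and Hilbert spaces}\label{sec:weights}

We prove Theorem \ref{thm:weights}. A compact Hausdorff space of countable weight is separable, hence I-favorable and not neutral. So the weight of a neutral compact Hausdorff space is at least $\omega_1$. It remains to realize all $\kappa\ge\omega_1$.

\subsection{Weight $\omega_1$}

Let $X=X_B$ be the space of Corollary \ref{cor:ladder}. Here $|T|=|B|=\omega_1$, so the subbase of Definition \ref{def:X} has cardinality $\omega_1$, and $w(X)\le\omega_1$. Since $X$ has $\omega_1$ isolated points, $w(X)=\omega_1$.

Let $H$ be the Hilbert space with orthonormal basis $\{u_t:t\in T\}\cup\{v_z:z\in Z\}$, and define $\varphi:X\to H$ by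
\[
\varphi(y,0)=\sum_{s\in T,\ s\subseteq y}2^{-|s|}u_s,\qquad
\varphi(z,1)=\sum_{s\in T,\ s\subseteq z}2^{-|s|}u_s+v_z .
\]
Each $y$ has at most one initial segment of each finite length, so $\|\varphi(x)\|^2\le\sum_n4^{-n}+1=7/3$. The map is injective: the $u$-coordinates determine the first coordinate of $x$, and the $v$-coordinates determine the second. The $u_t$-coordinate of $\varphi$ is $2^{-|t|}$ times the characteristic function of $V_t$, and the $v_z$-coordinate is the characteristic function of $\{(z,1)\}$. These sets are clopen, so every coordinate of $\varphi$ is continuous. For $w\in H$ the function $x\mapsto\langle\varphi(x),w\rangle$ is then continuous, because approximating $w$ in norm by finite combinations of basis vectors approximates this function uniformly on $X$ ($\varphi$ is bounded). Thus $\varphi$ is continuous into $H$ with its weak topology. As $X$ is compact and the weak topology is Hausdorff, $\varphi$ is a homeomorphism onto a weakly compact set.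

\subsection{Larger weights}

To raise the weight we add an I-favorable summand. Let $A\oplus K$ denote the disjoint sum of the spaces $A$ and $K$, in which both are clopen.

\begin{lemma}\label{lem:sum}
Let $A$ and $K$ be nonempty spaces such that $A$ is neutral and $K$ is I-favorable. Then $A\oplus K$ is neutral.
\end{lemma}
\begin{proof}
As $A$ and $K$ are clopen, $G_\delta$-sets of $A$ or of $K$ are $G_\delta$ in the sum, and traces of $G_\delta$-sets of the sum are $G_\delta$ in $A$ and in $K$.

\emph{Player~I.} Suppose that Player~I has a winning strategy $\sigma$ on $A\oplus K$. We describe a winning strategy for him on $A$. He runs an imaginary play of $\sigma$ on $A\oplus K$. When $\sigma$ names a point of $K$, he imagines the answer $K$ and continues. When $\sigma$ names a point of $A$, he names it in the real game and passes the real answer on to $\sigma$. If at some stage $\sigma$, answered by $K$ from then on, would never again name a point of $A$, he names arbitrary points of $A$ for the rest of the real game and lets the imaginary play continue with answers $K$. In all cases the imaginary play is an infinite play of $\sigma$, so the union of its answers is dense in $A\oplus K$, and its trace on the open set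 $A$ is dense in $A$. This trace is contained in the union of the real answers. So Player~I wins on $A$, which contradicts the neutrality of $A$.

\emph{Player~II.} Suppose that Player~II has a winning strategy $\tau$ on $A\oplus K$, and let $\rho$ be a winning strategy for Player~I on $K$. We describe a winning strategy for Player~II on $A$. She runs an imaginary play of $\tau$ on $A\oplus K$. Its point number $2n$ is the point $x_n\in A$ really named by Player~I, and she really answers with the trace on $A$ of the answer of $\tau$. Its point number $2n+1$ is the point of $K$ that $\rho$ names when it is given the traces on $K$ of the previous answers of $\tau$ to odd moves. Since $\rho$ wins, the union of the answers to odd moves meets $K$ in a dense subset of $K$. Since $\tau$ wins, the union of all answers is not dense in $A\oplus K$. Hence its trace on $A$ is not dense in $A$. The union of the real answers is contained in this trace, so it is not dense either, and Player~II wins on $A$, which contradicts the neutrality of $A$.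
\end{proof}

Let $\kappa\ge\omega_1$, and let $K=A(\kappa)=\kappa\cup\{\infty\}$ be the one-point compactification of the discrete space $\kappa$. The singletons of points of $\kappa$ and the sets with finite complement containing $\infty$ form a base of cardinality $\kappa$, and there are $\kappa$ isolated points, so $w(K)=\kappa$. We saw in Section~\ref{sec:intro} that $K$ is I-favorable. With $X$ as in the previous subsection, $X\oplus K$ is a compact Hausdorff space of weight $\max\{\omega_1,\kappa\}=\kappa$, and it is neutral by Lemma \ref{lem:sum}.

Finally, let $\{e_\alpha:\alpha<\kappa\}$ be the standard basis of $\ell_2(\kappa)$, and map $X\oplus K$ to $H\oplus\ell_2(\kappa)\oplus\mathbb R$ by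
\[
x\mapsto(\varphi(x),0,0)\ (x\in X),\qquad \alpha\mapsto(0,e_\alpha,1)\ (\alpha<\kappa),\qquad \infty\mapsto(0,0,1).
\]
This map is bounded and injective. Its coordinates are multiples of characteristic functions of clopen sets: those of $\varphi$, extended by $0$ to $K$; for $e_\alpha$ the set $\{\alpha\}$; and for the last coordinate the set $K$. As for $\varphi$, it follows that the map is a homeomorphism onto a weakly compact set. This completes the proof of Theorem \ref{thm:weights}. \qed

\begin{thebibliography}{9}
\bibitem{source} \emph{One More Variation Of The Point-Open Game}, \texttt{https://hrcak.srce.hr/file/37089}.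
\end{thebibliography}

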